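\title{Edge-disjoint isomorphic subgraphs of uniform hypergraphs}

\begin{abstract}
Let $f_k(q)$ be the largest integer such that every $k$-uniform hypergraph with $q$ edges contains two edge-disjoint isomorphic subgraphs with $f_k(q)$ edges each. We prove the conjecture that $f_k(q)\ge\lfloor c\,q^{2/(k+1)}\rfloor$ for every $k\ge2$, and we show that the order of magnitude of $f_k(q)$ is $q^{2/(k+1)}(\log q)^{k/(k+1)}$. In a $k$-partite subgraph the isomorphism is the identity on some parts, a random permutation on others, and is chosen greedily on the rest; an entropy minimization decides which parts are fixed.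
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix $k\ge2$. A \emph{$k$-graph} is a $k$-uniform hypergraph: a finite set of vertices together with a set of $k$-element subsets, the edges. A $2$-graph is an ordinary graph. The \emph{size} of a $k$-graph is its number of edges, and the \emph{degree} of a vertex is the number of edges containing it. We identify a subgraph with its set of edges. A \emph{twin pair of size $s$} in a $k$-graph $G$ consists of two subgraphs with $s$ edges each that have no edge in common and are isomorphic: some bijection between the vertices that they cover maps the edges of the first onto the edges of the second. The two subgraphs may share vertices and need not be induced. Deleting corresponding edges turns a twin pair into a smaller one. Let $f_k(q)$ be the largest integer $s$ such that every $k$-graph of size $q$ contains a twin pair of size $s$.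

A twin pair has at most $q/2$ edges on each side, and symmetric $k$-graphs attain this: $q$ pairwise disjoint edges split into twins of size $\lfloor q/2\rfloor$, and so do $q$ edges that share one vertex and are otherwise disjoint. The function $f_k$ measures how much self-similarity survives in the least symmetric $k$-graph with $q$ edges.

Erd\H{o}s, Pach and Pyber proved that there are constants $c_1,c_2>0$, depending only on $k$, such that for all sufficiently large $q$
\[
c_1q^{\frac{2}{2k-1}}\le f_k(q)\le c_2\,q^{\frac2{k+1}}\frac{\log q}{\log\log q}.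
\]
The two exponents agree for $k=2$. For $k=3$ it is known that every $3$-graph of size $q$ contains a twin pair of size $\lfloor\frac1{23}\sqrt q\rfloor$, which matches the exponent $2/(k+1)$ of the upper bound. The conjecture in \cite{problem} is that $2/(k+1)$ is the right exponent for every $k$, in the precise form of our first theorem.

\begin{theorem}\label{thm:conj}
For every $k\ge2$ there is $c=c(k)>0$ such that $f_k(q)\ge\lfloor c\,q^{2/(k+1)}\rfloor$ for all $q\ge1$.
\end{theorem}

Our second theorem gives the exact order of magnitude. Logarithms are natural.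

\begin{theorem}\label{thm:order}
Put $\Phi_k(q)=q^{2/(k+1)}(\log q)^{k/(k+1)}$. For every $k\ge2$ there are $c,C>0$, depending only on $k$, such that
\[
\lfloor c\,\Phi_k(q)\rfloor\le f_k(q)\le C\,\Phi_k(q)\qquad\text{for all }q\ge2.
\]
\end{theorem}

So the conjectured bound can be improved by the factor $(\log q)^{k/(k+1)}$ and, up to a constant, by no more. The proofs use neither of the results quoted above, and the proof of Theorem~\ref{thm:conj} does not depend on Theorem~\ref{thm:order}.

\subsection*{Where the exponent comes from}
Let $G$ have $n$ vertices and $q$ edges. There are two cheap ways to find twins. A uniformly random permutation of the vertices sends each edge to a uniformly random $k$-set, so on average it sends $q(q-1)/\binom nk$ edges to other edges; this is good when $n$ is small. On the other hand, if all degrees are at most $\Delta$, every edge meets at most $k\Delta$ edges, so a greedy choice gives $q/(k\Delta)$ pairwise disjoint edges, which split into twins. If $\Delta$ is comparable to the average degree $kq/n$, this is of order $n$, which is good when $n$ is large.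 The larger of $q^2/n^k$ and $n$ is at least $q^{2/(k+1)}$, with equality at $n=q^{2/(k+1)}$.

\subsection*{Where the logarithm comes from}
The random permutation is an average one, not the best one. In a random $k$-graph a fixed permutation maps about $q^2/n^k$ edges to edges, and mapping $s$ edges, with $s$ a large constant multiple of this mean, has probability about $e^{-s}$ or less. There are $e^{O(n\log n)}$ permutations, so one cannot exclude twins of size below $n\log n$. Balancing $q^2/n^k$ against $n\log n$ gives $n\approx(q^2/\log q)^{1/(k+1)}$ and $n\log n\approx\Phi_k(q)$. The lower bound in Theorem~\ref{thm:order} says that this gain is available in every $k$-graph.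

\subsection*{The difficulty and the plan}
Degrees need not be comparable. An edge may have some vertices of very high degree, which are few and so suit the permutation argument, and some of low degree, which suit the greedy argument. The two arguments have to be run on the same edges, and the high-degree vertices may be so strongly correlated that permuting them independently destroys almost all coincidences. Proposition~\ref{prop:key} deals with this. It is stated and illustrated in Section~\ref{sec:mixed}, where Theorem~\ref{thm:conj} is deduced from it, and proved in Section~\ref{sec:key}. Section~\ref{sec:tools} contains the tools. Sections~\ref{sec:upper} and~\ref{sec:lower} prove the upper and the lower bound of Theorem~\ref{thm:order}.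

\subsection*{Conventions}
We write $[k]=\{1,\dots,k\}$. The letters $c,C$ denote positive constants that depend only on $k$ and may change from line to line. ``For large $q$'' means for $q$ above a threshold that depends only on $k$. It suffices to prove both theorems for $q$ above such a threshold $Q$: for $q\le Q$ the floors are $0$ once $c$ is small, and $f_k(q)\le q/2\le C\Phi_k(q)$ for $2\le q\le Q$ once $C$ is large.

\section{Transports, random permutations and entropy}\label{sec:tools}

\subsection{Partite $k$-graphs and transports}
Let $V_1,\dots,V_k$ be disjoint finite sets. A set $E\subseteq V_1\times\dots\times V_k$ is a \emph{$k$-partite $k$-graph}; the tuple $e=(e_1,\dots,e_k)$ is identified with the set of its coordinates. (When edges are indexed, as in $e_1,\dots,e_r$, we write $(e_i)_j$ for the $j$-th coordinate of $e_i$.) For $X\subseteq[k]$ let $e_X=(e_j)_{j\in X}$ be the projection of $e$ to the coordinates in $X$. An \emph{$X$-fiber} of $E$ is a nonempty set of all edges of $E$ with a given $X$-projection. Let $n_X(E)$ be the number of $X$-fibers and $\Delta_X(E)$ the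 largest size of an $X$-fiber. Thus $\Delta_{\{j\}}(E)$ is the maximum degree in $V_j$, and $n_\emptyset(E)=1$ if $E\ne\emptyset$.

Place each vertex of a $k$-graph $G$ of size $q$ independently and uniformly into one of $k$ parts. An edge has one vertex in each part with probability $k!/k^k$, so $G$ has a $k$-partite subgraph $E_0$ of size
\begin{equation}\label{eq:q0}
q_0\ge\frac{k!}{k^k}\,q .
\end{equation}

A random map does not respect edge-disjointness: the image of one edge may be the source of another. It is convenient to drop this requirement and restore it at the end.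

\begin{definition}
A \emph{transport of size $r$} in $E$ consists of distinct \emph{sources} $e_1,\dots,e_r\in E$, distinct \emph{targets} $e_1',\dots,e_r'\in E$ with $e_i\ne e_i'$ for all $i$, and an injective map $\sigma$ on $\bigcup_ie_i$ with $\sigma(e_i)=e_i'$ for all $i$. Let $M(E)$ be the largest size of a transport in $E$.
\end{definition}

A transport in a subset of $E$ is a transport in $E$, so $M$ is monotone.

\begin{lemma}\label{lem:three}
$E$ contains a twin pair of size at least $M(E)/3$.
\end{lemma}

\begin{proof}
Take a transport of size $r=M(E)$. The arcs $e_i\to e_i'$ form a digraph on $E$ without loops and with all in- and outdegrees at most $1$, so its components are directed paths and directed cycles, possibly of length $2$. Color the arcs alternately with two colors along each path and each even cycle, and use a third color once on each odd cycle. Then arcs with a common endpoint have different colors. In a largest color class, which has at least $r/3$ arcs, all sources and targets are distinct edges. The sources and the targets of this class are edge-disjoint subgraphs,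 and $\sigma$ is an isomorphism between them.
\end{proof}

By \eqref{eq:q0} and Lemma~\ref{lem:three}, all lower bounds reduce to lower bounds on $M(E_0)$.

\subsection{Random permutations}
The permutation argument of the introduction has a version in which the coordinates in a set $X$ are kept fixed.

\begin{lemma}\label{lem:perm}
Let $E\subseteq V_1\times\dots\times V_k$ be nonempty and let $X\subseteq[k]$ satisfy $n_X(E)\le|E|/2$. Then
\[
M(E)\ge\frac{|E|^2}{2\,n_X(E)\prod_{j\notin X}|V_j|}.
\]
In particular $M(E)\ge|E|^2/(2\prod_{j}|V_j|)$ if $|E|\ge2$.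
\end{lemma}

\begin{proof}
Let $a_1,\dots,a_{n_X}$ be the sizes of the $X$-fibers. By the Cauchy--Schwarz inequality the number of ordered pairs of distinct edges in a common fiber is $\sum a_i^2-|E|\ge|E|^2/n_X-|E|\ge|E|^2/(2n_X)$. Let $\pi$ be the identity on $V_j$ for $j\in X$ and an independent uniform permutation of $V_j$ for each $j\notin X$. For each such pair $(e,e')$ we have $\pi(e)=e'$ with probability $\prod_{j\notin X}|V_j|^{-1}$. The edges $e$ with $e\ne\pi(e)\in E$, their images and $\pi$ form a transport, and for some $\pi$ its size is at least the expected size. The last statement is the case $X=\emptyset$.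
\end{proof}

\subsection{Greedy selection from a random set}
Where a map is chosen greedily, candidates compete for vertices. The next lemma is the Caro--Wei bound for independent sets combined with Jensen's inequality. It needs only the conditional expectation of the number of competitors, and no concentration.

\begin{lemma}\label{lem:select}
Let $\Omega$ be a finite set with a symmetric relation, called conflict, under which every element conflicts with itself. Let $R\subseteq\Omega$ be a random subset with $\Pr(\omega\in R)=p>0$ for all $\omega$. For $\omega\in R$ let $\operatorname{conf}(\omega)$ be the number of elements of $R$ that conflict with $\omega$, itself included. If $\mathbb E[\operatorname{conf}(\omega)\mid\omega\in R]\le T$ for all $\omega$, then some outcome of $R$ contains at least $p|\Omega|/T$ elements no two of which conflict.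
\end{lemma}

\begin{proof}
Fix an outcome $R$, order it uniformly at random and keep $\omega$ if it precedes all other elements of $R$ that conflict with it. No two kept elements conflict, and $\omega$ is kept with probability $1/\operatorname{conf}(\omega)$. So $R$ has a conflict-free subset of size at least $\sum_{\omega\in R}1/\operatorname{conf}(\omega)$. Since $x\mapsto1/x$ is convex,
\[
\mathbb E\sum_{\omega\in R}\frac1{\operatorname{conf}(\omega)}=\sum_{\omega\in\Omega}p\,\mathbb E\Big[\frac1{\operatorname{conf}(\omega)}\,\Big|\,\omega\in R\Big]\ge\sum_{\omega\in\Omega}\frac p{\mathbb E[\operatorname{conf}(\omega)\mid\omega\in R]}\ge\frac{p|\Omega|}T .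
\qedhere
\]
\end{proof}

\subsection{Entropy and regularization}
The entropy of a random variable $\xi$ with finitely many values is $H(\xi)=\sum_x\Pr(\xi=x)\log(1/\Pr(\xi=x))$. If $\xi$ takes $n$ values, each with probability at most $p$, then $\log(1/p)\le H(\xi)\le\log n$. For a random tuple $e$ and $X\subseteq[k]$ write $H(X)=H(e_X)$, so $H(\emptyset)=0$. Shannon's inequalities say that $H$ is monotone, $H(X)\le H(Y)$ for $X\subseteq Y$, and submodular:
\begin{equation}\label{eq:submod}
H(X)+H(Y)\ge H(X\cup Y)+H(X\cap Y).
\end{equation}

Conflicts will be counted with the numbers $\Delta_X$, for which we have no inequality like \eqref{eq:submod}. If all $X$-fibers of $E$ had the same size, then $n_X=e^{H(X)}$ and $\Delta_X=|E|e^{-H(X)}$ for $e$ uniform in $E$, and \eqref{eq:submod} would apply. The next lemma achieves this up to a factor $K$, which is a small power of $q$, at the cost of only a constant factor in the size.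

\begin{lemma}\label{lem:reg}
Let $0<\delta<1$, $c_\delta=(\lfloor1/\delta\rfloor+1)^{-2^k}$, $|E|=q\ge2$ and $K=q^\delta/c_\delta$. There is $E'\subseteq E$ with $q'=|E'|\ge c_\delta q$ and $n_X(E')\Delta_X(E')\le Kq'$ for all $X\subseteq[k]$. Moreover, if $H(X)$ is the entropy of $e_X$ for $e$ uniform in $E'$, then
\[
\Delta_X(E')\le Kq'e^{-H(X)},\qquad n_X(E')\le Ke^{H(X)},\qquad H(X)\ge\log\frac{q'}{\Delta_X(E')}.
\]
\end{lemma}

\begin{proof}
For $e\in E$ let $d_X(e)\in[1,q]$ be the size of the $X$-fiber of $E$ containing $e$, and let $t_X(e)=\lfloor\log d_X(e)/(\delta\log q)\rfloor\in\{0,\dots,\lfloor1/\delta\rfloor\}$. The vector $(t_X(e))_{X\subseteq[k]}$ takes at most $1/c_\delta$ values. Let $E'$ be the set of edges with a most frequent value $(t_X)$; then $q'\ge c_\delta q$. Every $e\in E'$ has $q^{\delta t_X}\le d_X(e)\le q^{\delta(t_X+1)}$. The upper bound gives $\Delta_X(E')\le q^{\delta(t_X+1)}$. The fibers of $E$ over the $n_X(E')$ projections of $E'$ are disjoint, so the lower bound gives $n_X(E')\le q^{1-\delta t_X}$. Hence $n_X\Delta_X\le q^{1+\delta}=Kc_\delta q\le Kq'$,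 where $n_X,\Delta_X$ refer to $E'$. The variable $e_X$ takes $n_X$ values, each with probability at most $\Delta_X/q'$, so $\log(q'/\Delta_X)\le H(X)\le\log n_X$. Therefore $\Delta_X\le Kq'/n_X\le Kq'e^{-H(X)}$ and $n_X\le Kq'/\Delta_X\le Ke^{H(X)}$.
\end{proof}

\section{Small parts and light parts}\label{sec:mixed}

The following proposition treats edges of mixed type. The parts indexed by $S$ are small; the vertices in the parts indexed by $L$ are light.

\begin{proposition}\label{prop:key}
Let $k\ge2$ and $\kappa\ge1$. There are $\alpha>0$ and $Q_0$, depending only on $k$ and $\kappa$, such that the following holds. Let $E\subseteq V_1\times\dots\times V_k$ with $|E|=q\ge Q_0$, let $q^{1/k}\le m\le q^{2/(k+1/2)}$, and let $[k]=S\sqcup L$ with $L\ne\emptyset$. Suppose that $|V_j|\le m$ for $j\in S$ and that for $j\in L$ every vertex of $V_j$ has degree at most $\kappa q/m$ in $E$. Then $M(E)\ge\alpha m$.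
\end{proposition}

The range of $m$ extends beyond $q^{2/(k+1)}$ by a power of $q$. This room lets the proposition serve Theorem~\ref{thm:order} as well.

\subsection{Reduction to heavy vertices and proof of Theorem~\ref{thm:conj}}

\begin{corollary}\label{cor:heavy}
Let $\alpha,Q_0$ be the constants of Proposition~\ref{prop:key} for $\kappa=2^k$. Let $E_0\subseteq V_1\times\dots\times V_k$ have size $q_0\ge2^kQ_0$, and let $q_0^{1/k}\le m\le(2^{-k}q_0)^{2/(k+1/2)}$. Let $V_j^+$ be the set of vertices of $V_j$ whose degree in $E_0$ exceeds $q_0/m$. Then $|V_j^+|<m$ for all $j$, and either $M(E_0)\ge\alpha m$ or $E_1=E_0\cap(V_1^+\times\dots\times V_k^+)$ has size at least $2^{-k}q_0$.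
\end{corollary}

\begin{proof}
The degrees in $V_j$ sum to $q_0$, so $|V_j^+|<m$. The \emph{type} of $e\in E_0$ is $\{j:e_j\in V_j^+\}$. Let $S$ be a most frequent type and $E$ the set of edges of type $S$, so $|E|\ge2^{-k}q_0$. If $S=[k]$, then $E=E_1$. Otherwise $L=[k]\setminus S$ is nonempty, and $E$ lies in the product of the sets $V_j^+$ ($j\in S$) and $V_j\setminus V_j^+$ ($j\in L$). The vertices of the latter sets have degree at most $q_0/m\le2^k|E|/m$, and $|E|^{1/k}\le q_0^{1/k}\le m\le|E|^{2/(k+1/2)}$. Proposition~\ref{prop:key} gives $M(E_0)\ge M(E)\ge\alpha m$.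
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
Let $G$ have large size $q$, let $E_0$ be as in \eqref{eq:q0} and put $m=q_0^{2/(k+1)}$. Since $\frac1k\le\frac2{k+1}<\frac2{k+1/2}$, Corollary~\ref{cor:heavy} applies for large $q$. Either $M(E_0)\ge\alpha m$, or $|E_1|\ge2^{-k}q_0\ge2$ and Lemma~\ref{lem:perm} gives
\[
M(E_0)\ge M(E_1)\ge\frac{|E_1|^2}{2m^k}\ge2^{-2k-1}\frac{q_0^2}{m^k}=2^{-2k-1}m .
\]
In both cases $M(E_0)\ge c\,q^{2/(k+1)}$, and Lemma~\ref{lem:three} finishes the proof.
\end{proof}

\subsection{The scheme: fix, permute, choose}\label{sub:scheme}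
We describe the construction behind Proposition~\ref{prop:key}. Split $S=A\sqcup J$. Let $P$ be a set of ordered pairs $(e,e')$ of distinct edges with $e_A=e'_A$, and let $\pi_j$ be a permutation of $V_j$ for each $j\in J$. A pair $(e,e')\in P$ is \emph{active} if $\pi_j(e_j)=e'_j$ for all $j\in J$. Two pairs $(e,e')$ and $(f,f')$ \emph{conflict} if $e_j=f_j$ or $e'_j=f'_j$ for some $j\in L$. The relation is symmetric, and each pair conflicts with itself because $L\ne\emptyset$.

\begin{lemma}\label{lem:scheme}
If $R'$ is a set of active pairs no two of which conflict, then $M(E)\ge|R'|$.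
\end{lemma}

\begin{proof}
Let $\sigma$ be the identity on $V_j$ for $j\in A$, equal to $\pi_j$ on $V_j$ for $j\in J$, and for $j\in L$ let $\sigma(e_j)=e'_j$ for all $(e,e')\in R'$. For $j\in L$ the vertices $e_j$ are distinct over $R'$, and so are the vertices $e'_j$; hence $\sigma$ is well defined and injective on each part, and it maps $V_j$ into $V_j$. It maps $e$ to $e'\ne e$. Since $L\ne\emptyset$, the sources are distinct and the targets are distinct.
\end{proof}

The whole question is how to choose $A$. Fixing more coordinates costs no probability but leaves fewer pairs.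

\begin{example}[fixing all of $S$; the case of graphs]\label{ex:freeze}
Suppose that $n_S(E)\le q/2$ and take $A=S$. Inside each $S$-fiber group the edges into disjoint ordered pairs, leaving at most one edge out. This gives $|P|\ge(q-n_S)/2\ge q/4$, all pairs are active, and every edge lies in at most one pair. A pair $(e,e')$ conflicts with at most $2k\kappa q/m$ pairs, since for each $j\in L$ at most $\kappa q/m$ edges contain $e_j$ and at most $\kappa q/m$ contain $e'_j$. Lemma~\ref{lem:select} with $R=P$ and Lemma~\ref{lem:scheme} give $M(E)\ge m/(8k\kappa)$.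

For $S=\emptyset$ this is the greedy argument of the introduction. For $k=2$ we have $|S|\le1$, so $n_S\le m\le q^{4/5}\le q/2$ for large $q$, and this proves Proposition~\ref{prop:key}, hence Theorem~\ref{thm:conj}, for graphs. For $k=3$, $S=\{1,2\}$ and $q=m^2$ the edges may already be determined by their $S$-projections, and then $A=S$ leaves no pairs at all.
\end{example}

\begin{example}[neither extreme works]\label{ex:five}
Let $k=5$, let $V_1,\dots,V_5$ be copies of $[m]$ with $m\ge2$, and let $E=\{(a,a,b,c,a):a,b,c\in[m]\}$. Then $q=m^3$, so $m=q^{2/(k+1)}$, and the hypotheses on the parts hold with $S=\{1,2,3,4\}$, $L=\{5\}$, $\kappa=1$. Take uniform random permutations. Conflict-free pairs have sources with distinct values of $a$. If $A=S$, there are no pairs. If $A$ contains neither $1$ nor $2$, an active pair whose source has first coordinate $a$ forces $\pi_1(a)=\pi_2(a)$, and the expected number of such $a$ is $1$. If $A$ contains exactly one of $1,2$, then $a$ must be a fixed point of the permutation of the other part, and again the expected number of such $a$ is $1$. In these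 cases the scheme yields at most one pair on average. Now let $A=\{1,2\}$ and let $P$ consist of all admissible pairs. Unless $\pi_3$ and $\pi_4$ are both the identity, choose $b,c$ with $(\pi_3(b),\pi_4(c))\ne(b,c)$. The $m$ pairs $(a,a,b,c,a)\to(a,a,\pi_3(b),\pi_4(c),a)$, $a\in[m]$, are active and conflict-free.
\end{example}

In Example~\ref{ex:five} the coordinates $1,2,5$ together carry entropy $\log m$ instead of $3\log m$. The small parts inside such a cluster of low entropy must be fixed, and the others permuted.

\section{Choosing the fixed coordinates: proof of Proposition~\ref{prop:key}}\label{sec:key}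

In this section ``large'' may depend on $\kappa$ as well. Put
\[
\gamma=\frac1{8k},\qquad\delta=\frac1{24k^2},
\]
take $E',q',K,H$ from Lemma~\ref{lem:reg}, and write $n_X,\Delta_X$ for $n_X(E'),\Delta_X(E')$.

\subsection{What $A$ has to satisfy}
Ignore the factors $K$ for a moment. There are about $q^2e^{-H(A)}$ pairs with equal $A$-projections. If each is active with probability $p$, Lemma~\ref{lem:select} yields $m$ pairs provided that an active pair $(e,e')$ expects about $pq^2e^{-H(A)}/m$ conflicts. Consider the competitors $(f,f')$ with $f_j=e_j$, $j\in L$, that agree with $(e,e')$ exactly on $B\subseteq J$ among the permuted coordinates. There are at most $\Delta_{B\cup\{j\}}\Delta_{A\cup B}\approx q^2e^{-H(B\cup\{j\})-H(A\cup B)}$ of them, and the activity of $(e,e')$ raises their probability of being active from $p$ to at most about $pm^{|B|}$. So we need $H(B\cup\{j\})+H(A\cup B)-H(A)\ge(|B|+1)\log m$, with a margin that absorbs the powers of $K$. We also need $A$-fibers with more than one edge. The left side contains two entropies, one of a set that may meet $L$ and one of a subset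 of $S$, and this dictates the potential below.

For $X\subseteq[k]$ let
\[
\psi(X)=H(X)+H(X\cap S)-|X|\log m .
\]
Let $X^*$ minimize $\psi(X)-\gamma|X|\log m$ over all $X\subseteq[k]$, and put $A=X^*\cap S$, $J=S\setminus A$. By minimality,
\begin{equation}\label{eq:min}
\psi(Y)-\psi(X^*)\ge\gamma\,|Y\setminus X^*|\log m\qquad\text{for all }Y\supseteq X^*.
\end{equation}
The term with $\gamma$ turns ``$\ge0$'' into the margin in \eqref{eq:min}.

In Example~\ref{ex:five}, with $e$ uniform in $E$, write $X=X_1\cup X_2$ with $X_1\subseteq\{1,2,5\}$ and $X_2\subseteq\{3,4\}$. Each element of $X_2$ adds $(1-\gamma)\log m>0$ to the minimized quantity, so $X_2=\emptyset$. In units of $\log m$ the value is $-1-3\gamma$ for $X_1=\{1,2,5\}$ and at least $-2\gamma$ for $|X_1|\le2$. So $X^*=\{1,2,5\}$ and $A=\{1,2\}$, the choice that worked.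

\begin{lemma}\label{lem:A}
For large $q$:
\begin{enumerate}
\item[(a)] $q'/n_A\ge4$;
\item[(b)] for all $j\in L$ and all nonempty $B\subseteq J$,
\[
H(B\cup\{j\})+H(A\cup B)\ge(|B|+1+\gamma)\log m+H(A)-\log(\kappa/c_\delta).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Comparing $X^*$ with $\emptyset$ gives $H(X^*)+H(A)\le(1+\gamma)|X^*|\log m$, so by monotonicity $2H(A)\le k(1+\gamma)\log m=(k+\frac18)\log m$. Here we use the upper bound on $m$: Lemma~\ref{lem:reg} and $m\le q^{2/(k+1/2)}$ give $n_A\le Km^{(k+1/8)/2}\le Kq^{(k+1/8)/(k+1/2)}$, hence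
\[
\frac{q'}{n_A}\ge c_\delta^2\,q^{\frac{3/8}{k+1/2}-\delta}.
\]
The exponent is positive, because $\frac{3/8}{k+1/2}\ge\frac3{10k}>\delta$ for $k\ge2$.

(b) Put $Y=X^*\cup B\cup\{j\}$. The set $B$ lies in $S\setminus A$, so it is disjoint from $X^*$, and $(B\cup\{j\})\cap X^*=\{j\}\cap X^*$. Submodularity \eqref{eq:submod} gives
\[
H(B\cup\{j\})\ge H(Y)-H(X^*)+H(\{j\}\cap X^*).
\]
Since $j\in L$, we have $Y\cap S=A\cup B$, so by the definition of $\psi$
\[
H(Y)-H(X^*)+H(A\cup B)=\psi(Y)-\psi(X^*)+|Y\setminus X^*|\log m+H(A).
\]
As $B\ne\emptyset$, \eqref{eq:min} gives $\psi(Y)-\psi(X^*)\ge\gamma\log m$. Altogether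
\[
H(B\cup\{j\})+H(A\cup B)\ge\gamma\log m+|Y\setminus X^*|\log m+H(A)+H(\{j\}\cap X^*).
\]
If $j\notin X^*$, then $|Y\setminus X^*|=|B|+1$, and (b) follows since $\kappa/c_\delta\ge1$. If $j\in X^*$, then $|Y\setminus X^*|=|B|$, and the missing $\log m$ comes from the degree hypothesis:
\[
H(\{j\})\ge\log\frac{q'}{\Delta_{\{j\}}}\ge\log\frac{q'm}{\kappa q}\ge\log m-\log(\kappa/c_\delta).\qedhere
\]
\end{proof}

\subsection{The pairs}
For $B=\emptyset$ there is no margin $\gamma$, so for these competitors we cannot afford a factor $K$. We therefore do not take all pairs in the $A$-fibers but a family in which every edge has the same number $D$ of partners.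

Let $E''$ be the union of the $A$-fibers of $E'$ with at least $q'/(2n_A)$ edges. The other fibers contain fewer than $q'/2$ edges in total, so $|E''|\ge q'/2$. Let $D=\lfloor q'/(4n_A)\rfloor$. By Lemma~\ref{lem:A}(a), $D\ge1$, hence $D\ge q'/(8n_A)$. Each fiber in $E''$ has at least $2D\ge D+1$ edges. Order each of them cyclically and let $P$ be the set of pairs $(e,e')$ in which $e'$ is one of the $D$ successors of $e$. Then $e\ne e'$ and $e_A=e'_A$, every edge of $E''$ is the first entry of exactly $D$ pairs and the second entry of exactly $D$ pairs, and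
\begin{equation}\label{eq:P}
|P|=D|E''|\ge\tfrac12c_\delta Dq,\qquad|P|\ge\frac{q'^2}{16\,n_A}\ge\frac{q'^2e^{-H(A)}}{16K}.
\end{equation}
Let $\pi_j$ ($j\in J$) be independent uniform permutations of $V_j$, put $N_j=|V_j|\le m$, and let $R$ be the set of active pairs. Every pair is active with probability $p=\prod_{j\in J}N_j^{-1}$.

\subsection{Counting conflicts}
Fix $(e,e')\in P$ and condition on its being active. Fix $j\in L$ and $B\subseteq J$, and consider the pairs $(f,f')\in P$ with $f_j=e_j$ and $\{i\in J:f_i=e_i\}=B$. We claim that the expected number of active ones is at most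
\begin{equation}\label{eq:unit}
\frac{2^{k+4}\kappa}{c_\delta^4}\cdot\frac{p|P|}m .
\end{equation}
Under the conditioning, $\pi_i(e_i)=e'_i$ and $\pi_i$ is a uniform bijection from $V_i\setminus\{e_i\}$ to $V_i\setminus\{e'_i\}$. So $(f,f')$ can be active only if $\{i\in J:f'_i=e'_i\}=B$ as well, and then it is active with probability $\prod_{i\in J\setminus B}(N_i-1)^{-1}$. For $i\in J\setminus B$ we have $f_i\ne e_i$, so $N_i\ge2$ and $(N_i-1)^{-1}\le2/N_i$. The conditional probability is thus at most $2^kp\prod_{i\in B}N_i\le2^kp\,m^{|B|}$.

\emph{Case $B=\emptyset$.} There are at most $\kappa q/m$ choices of $f$, because $f\ni e_j$, and $D$ choices of $f'$ given $f$. By the first part of \eqref{eq:P} the expected number is at most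
\[
2^kp\,\kappa\frac{qD}m\le\frac{2^{k+1}\kappa}{c_\delta}\cdot\frac{p|P|}m .
\]

\emph{Case $B\ne\emptyset$.} There are at most $\Delta_{B\cup\{j\}}$ choices of $f$, because $f$ agrees with $e$ on $B\cup\{j\}$. Given $f$, there are at most $\Delta_{A\cup B}$ choices of $f'$, because $f'_A=f_A$ and $f'_B=e'_B$. By Lemma~\ref{lem:reg}, Lemma~\ref{lem:A}(b) and the second part of \eqref{eq:P}, the expected number is at most
\[
2^kp\,m^{|B|}K^2q'^2e^{-H(B\cup\{j\})-H(A\cup B)}\le2^kp\,K^2\frac\kappa{c_\delta}\,\frac{q'^2e^{-H(A)}}{m^{1+\gamma}}\le\frac{2^{k+4}\kappa}{c_\delta}\,K^3m^{-\gamma}\,\frac{p|P|}m .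
\]
Now the lower bound on $m$ enters: $m\ge q^{1/k}$ gives $K^3m^{-\gamma}\le c_\delta^{-3}q^{3\delta-\gamma/k}=c_\delta^{-3}$. This proves \eqref{eq:unit}.

The same bound holds for the pairs with $f'_j=e'_j$ and $\{i\in J:f'_i=e'_i\}=B$. The conditional probability is the same and is nonzero only if $\{i\in J:f_i=e_i\}=B$. For $B=\emptyset$ there are at most $\kappa q/m$ choices of $f'$ and then $D$ choices of $f$. For $B\ne\emptyset$ there are at most $\Delta_{B\cup\{j\}}$ choices of $f'$ and then at most $\Delta_{A\cup B}$ choices of $f$, because $f_A=f'_A$ and $f_B=e_B$.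

Every pair that conflicts with $(e,e')$, including $(e,e')$ itself, is counted for some $j$, some $B$ and one of the two sides, and there are at most $k\cdot2^k\cdot2$ such choices. So Lemma~\ref{lem:select} applies with $T=p|P|/(\alpha m)$, where $\alpha=c_\delta^4/(k\,2^{2k+5}\kappa)$, and Lemma~\ref{lem:scheme} gives $M(E)\ge\alpha m$. This proves Proposition~\ref{prop:key}. \qed

\section{Random $k$-graphs: the upper bound in Theorem~\ref{thm:order}}\label{sec:upper}

It suffices to find, for large $q$, a $k$-graph with at least $q$ edges and no twin pair of size $s\le C\Phi_k(q)$; any $q$ of its edges then show that $f_k(q)<s$. Let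
\[
n=\Big\lceil\Big(\frac{q^2}{\log q}\Big)^{1/(k+1)}\Big\rceil,\qquad N=\binom nk\ge\Big(\frac nk\Big)^k,\qquad p=\frac{2q}N,\qquad s=\lceil4e^2k^kn\log q\rceil .
\]
Since $2k/(k+1)>1$, we have $N\ge k^{-k}(q^2/\log q)^{k/(k+1)}>2q$ for large $q$, so $p<1$. Also $n\le q$, $q^2\le n^{k+1}\log q$ and $n\log q\le2(q^2/\log q)^{1/(k+1)}\log q=2\Phi_k(q)$, so $s\le C\Phi_k(q)$.

Include each $k$-subset of $[n]$ as an edge independently with probability $p$. The number of edges has mean $2q$ and variance at most $2q$, so by Chebyshev's inequality it is less than $q$ with probability at most $2q/q^2<1/2$.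

Suppose there is a twin pair of size $s$. The isomorphism is a bijection between two subsets of $[n]$, so it extends to a permutation $\sigma$ of $[n]$, and there are $k$-sets $e_1,\dots,e_s$ such that the $2s$ sets $e_i,\sigma(e_i)$ are distinct and are all edges. For given $\sigma$ and $\{e_1,\dots,e_s\}$ this has probability $p^{2s}$. With $\binom Ns\le(eN/s)^s$ and $Np^2=4q^2/N\le4k^kq^2/n^k\le4k^kn\log q$, the union bound gives probability at most
\[
n!\binom Nsp^{2s}\le n^n\Big(\frac{4ek^kn\log q}s\Big)^s\le n^ne^{-s}\le e^{n\log q-s}<\frac12 .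
\]
So with positive probability there are at least $q$ edges and no twin pair of size $s$. \qed

\begin{remark}
This example shows that Proposition~\ref{prop:key} fails for $L=\emptyset$. Take $q$ edges of the $k$-graph above, a $k$-partite subgraph $E_0$ as in \eqref{eq:q0}, and $m=q_0^{2/(k+1/2)}$. For large $q$ all parts have at most $n\le m$ vertices, while $M(E_0)<3s\le C\Phi_k(q)$ by Lemma~\ref{lem:three}, and $\Phi_k(q)/m\to0$.
\end{remark}

\section{The logarithmic gain: the lower bound in Theorem~\ref{thm:order}}\label{sec:lower}

Let $G$ have large size $q$ and let $E_0$ be as in \eqref{eq:q0}. Put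
\[
\Lambda=\log q,\qquad m=\Phi_k(q),\qquad\text{so that}\qquad m^{k+1}=q^2\Lambda^k .
\]
We prove $M(E_0)\ge cm$; Lemma~\ref{lem:three} then gives $f_k(q)\ge\lfloor c\,\Phi_k(q)\rfloor$. We use throughout that
\begin{equation}\label{eq:basic}
q\le m^{(k+1)/2}\le m^k,\qquad m\le q,\qquad e^{x\Lambda}\le m^{x(k+1)/2}\quad(x\ge0).
\end{equation}
In particular, for fixed $C$ and $\eta>0$ we have $C\Lambda^C\le m^\eta$ for large $q$.

\subsection{The idea, for regular bipartite graphs}\label{sub:idea}
This subsection is a guide and not part of the proof. Let $k=2$, so $m^3=q^2\Lambda^2$, and suppose that both parts have $N=m/Y$ vertices, all of degree $d=Yq/m$. Random permutations of both parts give $q^2/N^2=m(Y/\Lambda)^2$, which suffices for $Y\ge\Lambda$. A matching has at most $N=m/Y$ edges, which suffices only for bounded $Y$. In between, write $Y=\Lambda/z$ with $1<z<\Lambda$. Permute only the first part, by a random $\pi$, and let $F_v$ be the neighborhood of a vertex $v$ of the second part. Mapping $v$ to $v'$ transports $|\pi(F_v)\cap F_{v'}|$ edges, a number with mean $\lambda=d^2/N=Y^3/\Lambda^2=\Lambda z^{-3}$.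 An average partner $v'$ gives only $N\lambda=mz^{-2}$ in total, but we may pick the partner. The expected number of $t$-subsets of $F_v$ that $\pi$ maps into $F_{v'}$ is
\[
\binom dt\frac{d(d-1)\cdots(d-t+1)}{N(N-1)\cdots(N-t+1)}\approx\frac{\lambda^t}{t!}\ge\Big(\frac\lambda t\Big)^t .
\]
For $t=c\Lambda/(1+\log z)$ with $c\le1$ we have $\lambda/t\ge z^{-3}$, so this is at least $z^{-3t}\ge q^{-3c}$, far more than $1/N$ when $c$ is small. Each $v$ should therefore have many partners $v'$ with overlap $t$, and matching a constant fraction of the vertices to such partners transports about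
\[
tN=cm\,\frac z{1+\log z}
\]
edges. Both constructions have room to spare away from $Y\approx\Lambda$: a factor $(Y/\Lambda)^2$ above and $z/(1+\log z)$ below. At $Y=\Lambda$ we have $N=m/\Lambda$, which is the number of vertices used in Section~\ref{sec:upper}.

Three things are needed to make this a proof: a reduction to nearly equal degrees that loses only what this room can pay for, bounds on codegrees so that the overlaps for different $v'$ behave independently, and, for $k\ge3$, control of how the tuples in $F_v$ intersect.

\subsection{Heavy vertices and codegrees}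
By \eqref{eq:basic}, $q_0^{1/k}\le m$. By \eqref{eq:q0}, $m\le(2^{-k}q_0)^{2/(k+1/2)}$ for large $q$. So Corollary~\ref{cor:heavy} applies, and we may assume its second alternative: $E_1\subseteq V_1^+\times\dots\times V_k^+$ has size $q_1\ge2^{-k}q_0$, and $|V_j^+|<m$. We may also assume
\begin{equation}\label{eq:assume}
M(E_0)<m .
\end{equation}
Put $\beta=\frac1{100k}$ and $\delta=\frac\beta{2k}$, so that $q^{2\delta}\le m^\beta$. Lemma~\ref{lem:reg} applied to $E_1$ gives $E_2\subseteq E_1$ of size $q_2\ge c_\delta q_1\ge cq$ with $n_X(E_2)\Delta_X(E_2)\le Kq_2$, where $K\le q^\delta/c_\delta$. Few $X$-fibers would make Lemma~\ref{lem:perm} contradict \eqref{eq:assume}, so there are many, and by regularity all are small. This is the only use of \eqref{eq:assume}.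

\begin{lemma}\label{lem:codeg}
For large $q$ and all $X\subseteq[k]$,
\[
\Delta_X(E_2)\le m^\beta\max\big(m^{\frac{k+1}2-|X|},1\big).
\]
\end{lemma}

\begin{proof}
Write $n_X=n_X(E_2)$. If $n_X>q_2/2$, then $\Delta_X(E_2)\le2K\le q^{2\delta}\le m^\beta$. Otherwise Lemma~\ref{lem:perm} and \eqref{eq:assume} give $m>q_2^2/(2n_Xm^{k-|X|})$, that is,
\[
n_X>\frac{q_2^2}{2m^{k+1}}\,m^{|X|}=\frac12\Big(\frac{q_2}q\Big)^2\Lambda^{-k}m^{|X|}\ge c\Lambda^{-k}m^{|X|}.
\]
Hence $\Delta_X(E_2)\le Kq_2/n_X\le Cq^\delta\Lambda^k\,q\,m^{-|X|}\le q^{2\delta}q\,m^{-|X|}\le m^\beta m^{\frac{k+1}2-|X|}$.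
\end{proof}

\subsection{Degree classes}
For $v\in V_j^+$ let $y(v)=m\deg_{E_0}(v)/q_0$, so $1<y(v)\le m$. The values $y(v)$ sum to at most $m$ over $V_j^+$, so at most $m/Y$ vertices of $V_j^+$ have $y(v)\ge Y$. Classify $e\in E_2$ by the vector $(Y_1,\dots,Y_k)$, where $Y_j\ge1$ is the power of $2$ with $Y_j\le y(e_j)<2Y_j$. There are about $(\log m)^k$ classes, so the largest class may be smaller than $E_2$ by a power of $\Lambda$, which we cannot afford. We use a weighted pigeonhole principle instead, which loses a constant factor when all $Y_j$ are near the critical value $\Lambda$ and a small power of the distance from $\Lambda$ otherwise.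

Let $\tau=\frac1{8k^2}$ and $w(Y)=\min(Y/\Lambda,\Lambda/Y)^\tau$. The values $w(2^b)$ with $2^b\le\Lambda$, and those with $2^b>\Lambda$, are each dominated termwise by the sequence $2^{-i\tau}$, $i\ge0$, so $\sum_{b\ge0}w(2^b)\le w_0:=2\sum_{i\ge0}2^{-i\tau}$. If every class had fewer than $q_2w_0^{-k}\prod_jw(Y_j)$ edges, the sizes would sum to less than $q_2w_0^{-k}(\sum_bw(2^b))^k\le q_2$. So some class $E_3$, with vector $(Y_1,\dots,Y_k)$, has size
\[
q_3=\varepsilon q_0,\qquad\varepsilon\ge c_3\prod_jw(Y_j),\qquad c_3=2^{-k}c_\delta w_0^{-k}.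
\]
Let $W_j=\{v\in V_j^+:Y_j\le y(v)<2Y_j\}$ and $N_j=|W_j|$. Then $E_3\subseteq W_1\times\dots\times W_k$, and
\begin{equation}\label{eq:class}
\deg_{E_3}(v)\le\frac{2Y_jq_0}m\ \ (v\in W_j),\qquad\frac{\varepsilon m}{2Y_j}\le N_j\le\frac m{Y_j},
\end{equation}
where the lower bound on $N_j$ holds because the degrees in $W_j$ sum to $\varepsilon q_0$. Put
\[
Z=\max\Big(1,\max_j\frac{Y_j}\Lambda\Big),\qquad z=\max\Big(1,\max_j\frac\Lambda{Y_j}\Big).
\]
Each $w(Y_j)$ is at least $\max(Z,z)^{-\tau}$, so $\varepsilon\ge c_3\max(Z,z)^{-k\tau}$.

\subsection{High degrees: the case $Z\ge z^{2k}$}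
Here $\varepsilon\ge c_3Z^{-k\tau}$. Since $Z\le m\le q$ and $k\tau<1$, we have $q_3\ge cq^{1-k\tau}\ge2$. We claim that $\prod_j(Y_j/\Lambda)\ge Z^{1/2}$. If $Z>1$, one factor equals $Z$ and the others are at least $1/z\ge Z^{-1/(2k)}$, so the product is at least $Z^{1-(k-1)/(2k)}\ge Z^{1/2}$. If $Z=1$, then $z=1$ and every factor is at least $1$. Lemma~\ref{lem:perm}, \eqref{eq:class} and $q^2\Lambda^k=m^{k+1}$ give
\[
M(E_0)\ge\frac{q_3^2}{2\prod_jN_j}\ge\frac{\varepsilon^2q_0^2\Lambda^k}{2m^k}\prod_j\frac{Y_j}\Lambda\ge\frac{c_3^2}2\Big(\frac{q_0}q\Big)^2m\,Z^{1/2-2k\tau}\ge cm,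
\]
since $2k\tau=\frac1{4k}<\frac12$.

\subsection{Low degrees: links and parameters}
From now on $Z<z^{2k}$. Then $z>1$, and $z\le\Lambda$ because all $Y_j\ge1$. Moreover
\begin{equation}\label{eq:low}
\varepsilon\ge c_3z^{-2k^2\tau}=c_3z^{-1/4},\qquad Y_j\le\Lambda Z\le\Lambda^{2k+1}.
\end{equation}
Relabel the parts so that $Y_k=\min_jY_j=\Lambda/z=:Y$. The part $W_k$, which has the lowest degrees and may have the most vertices, is the one in which partners will be chosen.

\emph{Vertices with large links.} Degrees in $E_3$ are bounded above by \eqref{eq:class} but not below. Let $d_0=\varepsilon Yq_0/(2m)$, let $\Gamma$ be the set of $v\in W_k$ with $\deg_{E_3}(v)\ge d_0$, and let $g=|\Gamma|$. By \eqref{eq:class}, $\varepsilon q_0\le g\cdot2Yq_0/m+(m/Y)d_0=g\cdot2Yq_0/m+\varepsilon q_0/2$. With \eqref{eq:low},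
\begin{equation}\label{eq:g}
m\ge g\ge\frac{\varepsilon m}{4Y}\ge\frac{c_3}4\cdot\frac{m\,z^{3/4}}\Lambda .
\end{equation}

\emph{Trimming the links.} Let $\Pi=\prod_{j<k}N_j$. Since $N_j\le m/Y_j\le m/Y$,
\[
\frac{d_0^2}\Pi\ge\frac{\varepsilon^2q_0^2\,Y^{k+1}}{4m^{k+1}}=\frac{\varepsilon^2}4\Big(\frac{q_0}q\Big)^2\Lambda z^{-k-1}\ge c_4\Lambda z^{-k-2},\qquad c_4=\frac{c_3^2}4\Big(\frac{k!}{k^k}\Big)^2 .
\]
We cut all links down to a common size $d$, chosen so that the mean overlap $\lambda=d^2/\Pi$ is still of this order but $e^\lambda$ is a small power of $m$; the factor $e^\lambda$ will appear in the error terms. Let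
\[
c_5=\min\Big(c_4,\frac1{40(k+1)}\Big),\qquad\lambda_1=c_5\Lambda z^{-k-2},\qquad d=\big\lceil(\lambda_1\Pi)^{1/2}\big\rceil,\qquad\lambda=\frac{d^2}\Pi .
\]
Then $d\le\lceil d_0\rceil\le\deg_{E_3}(v)$ for $v\in\Gamma$. For each $v\in\Gamma$ fix a set $F_v\subseteq W_1\times\dots\times W_{k-1}$ of exactly $d$ tuples $f$ with $(f,v)\in E_3$. For large $q$,
\begin{equation}\label{eq:par}
N_j\ge m^{1-\beta},\qquad m^{\frac{k-1}2-\beta}\le d\le m^{\frac{k-1}2+\beta},\qquad\lambda_1\le\lambda\le4\lambda_1,\qquad e^\lambda\le m^{1/20}.
\end{equation}
Indeed, \eqref{eq:class} and \eqref{eq:low} give $N_j\ge m\Lambda^{-2k-2}$, and $\lambda_1\ge c_5\Lambda^{-k-1}$, so $(\lambda_1\Pi)^{1/2}\ge m^{(k-1)/2}\Lambda^{-C}$; this gives the first two inequalities. Next, $d\le2Yq_0/m\le2\Lambda m^{(k-1)/2}$ by \eqref{eq:class} and \eqref{eq:basic}. The bounds on $\lambda$ hold because $x\le\lceil x\rceil\le2x$ for $x\ge1$. Finally $\lambda\le4c_5\Lambda\le\Lambda/(10(k+1))$, and \eqref{eq:basic} gives $e^\lambda\le m^{1/20}$.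

\emph{Codegrees in the links.} Let $\emptyset\ne B\subseteq[k-1]$ and $b=|B|$. A $B$-fiber of $F_v$ lies in a $(B\cup\{k\})$-fiber of $E_2$, so Lemma~\ref{lem:codeg} and \eqref{eq:par} give
\begin{equation}\label{eq:link}
\Delta_B(F_v)\le m^\beta\max\big(m^{\frac{k-1}2-b},1\big),\qquad\frac{\Delta_B(F_v)}d\le m^{2\beta-\min(b,\frac{k-1}2)} .
\end{equation}
Lemma~\ref{lem:codeg} with $X=[k-1]$ shows that
\begin{equation}\label{eq:few}
\text{each tuple $f$ lies in at most $m^\beta\max(m^{(3-k)/2},1)\le m^{\beta+1/2}$ of the sets $F_v$.}
\end{equation}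

\emph{The overlap.} Let
\[
c_6=\min\Big(\frac{c_5}2,\frac1{20(k+1)(k+2)}\Big),\qquad\theta=\frac{c_6\Lambda}{1+\log z},\qquad t=\lceil\theta\rceil .
\]
Since $z\le\Lambda$, we have $\theta\ge c_6\Lambda/(1+\log\Lambda)\ge1$ for large $q$, so $t\le2\theta\le2c_6\Lambda\le\Lambda$. With $(N)_t=N(N-1)\cdots(N-t+1)$ put
\[
p_t=\prod_{j<k}\frac1{(N_j)_t},\qquad\mu=\frac{d^{2t}p_t}{t!}\ge\frac{\lambda^t}{t!} .
\]
The number $\mu$ plays the role of the expected number of $t$-subsets in Section~\ref{sub:idea}. For large $q$,
\begin{equation}\label{eq:t}
(2t)^k\le m^\beta,\qquad2^t\le m^{1/20},\qquad\mu\ge m^{-1/20},\qquad g\mu\ge m^{9/10}.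
\end{equation}
The first bound holds since $t\le\Lambda$, and the second since $2^t\le e^{2c_6\Lambda}$ with $2c_6\le\frac1{10(k+1)}$. For the third,
\[
\frac\lambda t\ge\frac{\lambda_1}{2\theta}=\frac{c_5}{2c_6}(1+\log z)\,z^{-k-2}\ge z^{-k-2},
\]
so $\mu\ge(\lambda/t)^t\ge\exp(-2\theta(k+2)\log z)\ge e^{-2(k+2)c_6\Lambda}\ge m^{-1/20}$, as $2(k+2)c_6\le\frac1{10(k+1)}$. The fourth follows from the third and \eqref{eq:g}.

\subsection{Induced matchings in the links}
We shall transport $t$ tuples $e_1,\dots,e_t$ of $F_v$ to $t$ tuples of $F_{v'}$. If the tuples on each side are pairwise disjoint, the probability of this event is exactly $p_t$. The event also fixes the image of every $f\in F_v$ whose coordinates all lie in $\bigcup_ie_i$, so such $f$ are available at no cost to competing candidates. There could be $t^{k-1}$ of them. A competitor could then be formed in up to about $t^{(k-1)t}/t!$ ways, which for $k\ge3$ and bounded $z$ exceeds every power of $m$. We exclude this by allowing no such $f$ other than the $e_i$.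

Let $\mathcal M_v$ be the set of sequences $(e_1,\dots,e_t)$ of pairwise disjoint elements of $F_v$ that are \emph{induced}: every $f\in F_v$ with all coordinates in $\bigcup_ie_i$ is one of the $e_i$. For $k=2$ this only says that the $e_i$ are distinct.

\begin{lemma}\label{lem:induced}
For large $q$, $|\mathcal M_v|\ge d^t/2$ for every $v\in\Gamma$.
\end{lemma}

\begin{proof}
We bound the number of bad sequences among the $d^t$ sequences in $F_v^t$.

\emph{Two entries intersect or coincide.} Choose the two positions and a common coordinate $j$ in at most $t^2k$ ways, all entries but the later one of the two in $d^{t-1}$ ways, and that entry in at most $\Delta_{\{j\}}(F_v)$ ways. Since $\min(1,\frac{k-1}2)\ge\frac12$, \eqref{eq:link} bounds the number by $d^t\cdot t^2k\,m^{2\beta-1/2}\le d^t/4$.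

\emph{The entries are disjoint but not induced.} Some $f\in F_v\setminus\{e_1,\dots,e_t\}$ has $f_j=(e_{i(j)})_j$ for all $j<k$, with $i(j)$ unique. Let $B_1,\dots,B_r$ be the nonempty level sets of the map $j\mapsto i(j)$, of sizes $b_1,\dots,b_r$ with sum $k-1$. If $r=1$, then $f$ is one of the $e_i$; so $r\ge2$ and $k-1\ge2$. There are at most $t^{k-1}$ maps. Given the map, there are $d$ choices of $f$, at most $\Delta_{B_l}(F_v)$ choices of the entry that agrees with $f$ on $B_l$, and $d$ choices of each other entry: at most $d^t\cdot d\prod_{l=1}^r(\Delta_{B_l}(F_v)/d)$ in total. We have $\sum_l\min(b_l,\frac{k-1}2)\ge\frac{k-1}2+\frac12$. Indeed, if all $b_l\le\frac{k-1}2$, the sum is $k-1$; otherwise one term is $\frac{k-1}2$ and another is at least $1$. By \eqref{eq:par}, \eqref{eq:link} and \eqref{eq:t} the number of such sequences is at most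
\[
d^t\,t^{k-1}\,m^{\frac{k-1}2+\beta}\,m^{2k\beta-\frac{k-1}2-\frac12}\le d^t\,m^{(2k+2)\beta-1/2}\le d^t/4.\qedhere
\]
\end{proof}

\subsection{Bundles and their conflicts}
A \emph{bundle} $\omega=(v,v',\{(e_i,e'_i)\}_{i=1}^t)$ consists of vertices $v\ne v'$ in $\Gamma$ and an unordered set of $t$ pairs with $(e_1,\dots,e_t)\in\mathcal M_v$ and $(e'_1,\dots,e'_t)\in\mathcal M_{v'}$. The sets $\mathcal M_v$ are invariant under reordering and the entries of a sequence are distinct, so each bundle arises from exactly $t!$ pairs of sequences. As $g\ge2$, the set $\Omega$ of bundles satisfies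
\[
|\Omega|=\frac1{t!}\sum_{v\ne v'}|\mathcal M_v||\mathcal M_{v'}|\ge\frac{g(g-1)\,d^{2t}}{4\,t!}\ge\frac{g^2d^{2t}}{8\,t!}.
\]
Let $\pi_j$ ($j<k$) be independent uniform permutations of $W_j$. The bundle $\omega$ is \emph{active} if $\pi_j((e_i)_j)=(e'_i)_j$ for all $i\le t$ and $j<k$. For each $j$ this prescribes distinct images for $t$ distinct points, so $\omega$ is active with probability $p_t$, and
\begin{equation}\label{eq:omega}
|\Omega|\,p_t\ge g^2\mu/8 .
\end{equation}
Two bundles \emph{conflict} if they have the same first vertex $v$ or the same second vertex $v'$. Without conditioning, the expected number of active bundles with first vertex $v$ is at most $g\mu$. The next lemma says that conditioning on one of them changes this only by a constant factor.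

\begin{lemma}\label{lem:bundle}
For large $q$ and every $\omega\in\Omega$, the expected number of active bundles that conflict with $\omega$, itself included, given that $\omega$ is active, is at most $6g\mu$.
\end{lemma}

\begin{proof}
Exchanging the two entries in every bundle and replacing each $\pi_j$ by $\pi_j^{-1}$ preserves $\Omega$, activity and the distribution, and it exchanges first and second vertices. So it suffices to bound by $3g\mu$ the expected number of active bundles $\hat\omega=(v,\hat v',\{(f_i,f'_i)\})$ with the same first vertex $v$ as $\omega=(v,v',\{(e_i,e'_i)\})$; here $\hat v'=v'$ is allowed.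

\emph{The conditional probability.} Let $U_j=\{(e_i)_j:i\le t\}$ and $U'_j=\{(e'_i)_j:i\le t\}$. Given that $\omega$ is active, $\pi_j$ maps $U_j$ onto $U'_j$ in the prescribed way and is a uniform bijection from $W_j\setminus U_j$ to $W_j\setminus U'_j$. For $(f,f')\in F_v\times F_{\hat v'}$ let $B(f)=\{j<k:f_j\in U_j\}$. Call $(f,f')$ \emph{compatible} if $f'_j$ is the prescribed image of $f_j$ for $j\in B(f)$ and $f'_j\notin U'_j$ for the other $j<k$, and define its weight as
\[
\operatorname{wt}(f,f')=\prod_{j<k,\ j\notin B(f)}N_j^{-1}
\]
if it is compatible and $0$ otherwise. The bundle $\hat\omega$ can be active only if all its pairs are compatible. In that case let $a_j\le t$ be the number of $i$ with $j\notin B(f_i)$; the conditional probability is $\prod_{j<k}1/(N_j-t)_{a_j}$. Since $(N_j-t)_{a_j}\ge N_j^{a_j}(1-2t/N_j)^{t}\ge N_j^{a_j}(1-2t^2/N_j)$ and $N_j\ge m^{1-\beta}$, $t\le\Lambda$, this is at most $2\prod_{j<k}N_j^{-a_j}$ for large $q$. So in all cases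
\[
\Pr(\hat\omega\text{ active}\mid\omega\text{ active})\le2\prod_{i=1}^t\operatorname{wt}(f_i,f'_i).
\]

\emph{Three kinds of pairs.} Fix $\hat v'$ and sort the compatible pairs $(f,f')$ by $B=B(f)$.

\emph{Full, $B=[k-1]$.} The weight is $1$. Since $f\in F_v$ and $(e_1,\dots,e_t)$ is induced in $F_v$, we have $f=e_l$ for some $l$, and compatibility gives $f'=e'_l$. So there are at most $t$ full pairs, and there is none unless $e'_l\in F_{\hat v'}$ for some $l$.

\emph{Partial, $\emptyset\ne B\ne[k-1]$.} For given $B$ with $|B|=b$ there are at most $t^b$ choices of $f_B$, which determines $f'_B$, and then at most $\Delta_B(F_v)$ choices of $f$ and $\Delta_B(F_{\hat v'})$ choices of $f'$. By \eqref{eq:link} and \eqref{eq:par} the total weight for this $B$ is at most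
\[
t^b\,m^{2\beta}\max(m^{k-1-2b},1)\,m^{-(1-\beta)(k-1-b)}\le t^k\,m^{(k+2)\beta}\max(m^{-b},m^{-(k-1-b)})\le t^km^{(k+2)\beta-1},
\]
because $1\le b\le k-2$. Summing over at most $2^k$ sets $B$ and using \eqref{eq:t}, the total weight of partial pairs is at most $\rho:=m^{-9/10}$, since $(k+3)\beta\le\frac1{10}$. For $k=2$ there are no partial pairs.

\emph{Fresh, $B=\emptyset$.} There are at most $d^2$ such pairs, each of weight $1/\Pi$, so the total weight is at most $\lambda$.

\emph{Summation.} Sum over ordered sequences of $t$ pairs and divide by $t!$. Consider the sequences with $s$ full, $u$ partial and $r$ fresh pairs, $s+u+r=t$. The kinds can be assigned to the positions in $t!/(s!\,u!\,r!)$ ways. The $f_i$ are distinct, so the full positions can be filled in at most $t!/(t-s)!$ ways. The remaining positions contribute total weight at most $\rho^u\lambda^r$. For fixed $\hat v'$ the contribution of $(s,u,r)$ is thus at most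
\[
2\cdot\frac1{t!}\cdot\frac{t!}{s!\,u!\,r!}\cdot\frac{t!}{(t-s)!}\,\rho^u\lambda^r=2\binom ts\frac{\rho^u}{u!}\,\frac{\lambda^r}{r!}.
\]
Now sum over $\hat v'$.
\begin{itemize}
\item $s=u=0$. Each $\hat v'$ contributes at most $2\lambda^t/t!\le2\mu$, in total at most $2g\mu$. This is the main term.
\item $s=0$, $u\ge1$. Since $e^\rho-1\le2\rho$ for $\rho\le1$, the total is at most $2g(e^\rho-1)e^\lambda\le4m\cdot m^{-9/10}m^{1/20}=4m^{3/20}$.
\item $s\ge1$. Some $e'_l$ lies in $F_{\hat v'}$, so by \eqref{eq:few} at most $t\,m^{\beta+1/2}\le m^{2\beta+1/2}$ vertices $\hat v'$ contribute. Each contributes at most $2\cdot2^te^\rho e^\lambda\le6m^{1/10}$. Since $2\beta\le\frac1{100}$, the total is at most $6m^{0.61}$.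
\end{itemize}
By \eqref{eq:t} the last two terms sum to at most $10m^{0.61}\le m^{9/10}\le g\mu$ for large $q$, so the total is at most $3g\mu$.
\end{proof}

\subsection{The transport}
By Lemma~\ref{lem:select}, Lemma~\ref{lem:bundle} and \eqref{eq:omega}, for some choice of the $\pi_j$ there are at least $|\Omega|p_t/(6g\mu)\ge g/48$ active bundles no two of which conflict. Let $\sigma$ be $\pi_j$ on $W_j$ for $j<k$, and let $\sigma(v)=v'$ for each chosen bundle. The first vertices of the chosen bundles are distinct, and so are the second vertices, so $\sigma$ is well defined and injective. It maps $(e_i,v)\in E_3$ to $(e'_i,v')\in E_3$, and these edges differ because $v\ne v'$. Each bundle contributes $t$ sources. All sources are distinct, since different bundles have different $v$ and the $e_i$ within a bundle are distinct; in the same way the targets are distinguished by $v'$ and $e'_i$. So by \eqref{eq:g}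
\[
M(E_0)\ge\frac{tg}{48}\ge\frac1{48}\cdot\frac{c_6\Lambda}{1+\log z}\cdot\frac{c_3}4\cdot\frac{m\,z^{3/4}}\Lambda\ge\frac{c_3c_6}{256}\,m,
\]
where the last step uses $1+\log z=1+\frac43\log z^{3/4}\le1+\frac43(z^{3/4}-1)\le\frac43z^{3/4}$. The loss $z^{-1/4}$ of the weighted pigeonhole principle is paid for by the gain $z/(1+\log z)$.

Thus $M(E_0)\ge c\,\Phi_k(q)$ in all cases. With Lemma~\ref{lem:three} and Section~\ref{sec:upper}, this completes the proof of Theorem~\ref{thm:order}. \qed

\begin{thebibliography}{9}
\bibitem{problem}
\texttt{http://www.math.emory.edu/\~{}rg/P53Y93.pdf}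
\end{thebibliography}
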